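
\newtheorem*{thmA}{Theorem A}
\newtheorem*{thmB}{Theorem B}
\newtheorem*{thmC}{Theorem C}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[lemma]{Example}
\newtheorem{remark}[lemma]{Remark}

\title{Quaternionic structures that are not realizable}


\begin{abstract}
A quaternionic structure $\mathcal Q$ is called realizable if, whenever it occurs as a direct factor of the quaternionic structure $\mathcal Q(K)$ of a field $K$, the projection onto $\mathcal Q$ is induced by a field extension of $K$ inside the maximal pro-$2$ extension $K(2)$. We show that not every quaternionic structure is realizable. The obstruction is an explicit condition on $\sqrt a$, where $a$ is a nonsquare of $K$ that pairs trivially with all of $K^\times$. A short construction of a field violating the condition answers the question in the negative. A refinement shows that the structure $\mathcal Q_\infty$ given by a nondegenerate alternating form on an $\mathbb F_2$-space of countably infinite dimension is not realizable. Finally, let $\mathcal D$ be completely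 degenerate with group of order $2$. For the same abstract decomposition $\mathcal Q_\infty\times\mathcal D$, the projection onto $\mathcal Q_\infty$ is induced by a field extension over one base field and by none over another.
\end{abstract}

\section{The question and the answer}

All fields have characteristic different from $2$. For a field $K$ let $K(2)$ be the compositum of all finite Galois $2$-extensions of $K$ in a separable closure, and let $G_K(2)=\mathrm{Gal}(K(2)/K)$. We write $(x,y)_K$ for the class of the quaternion algebra in ${}_2\mathrm{Br}(K)$, additively; it is bilinear in $x,y\in K^\times$. A subscript denotes scalar extension of Brauer classes, and it is omitted when the field is clear. Throughout, $i$ denotes a square root of $-1$.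

\subsection{Quaternionic structures}

A \emph{quaternionic structure} in the sense of Marshall is a triple $\mathcal Q=\langle G,Q,q\rangle$, where $G$ is a group of exponent $2$ with a distinguished element $-1$ (and $-x=(-1)x$), $Q$ is a set with a distinguished element $0$, and $q:G\times G\to Q$ is a surjective map such that for all $a,b,c,d\in G$:
\begin{enumerate}
\item[(1)] $q(a,b)=q(b,a)$;
\item[(2)] $q(a,-a)=0$;
\item[(3)] $q(a,b)=q(a,c)$ if and only if $q(a,bc)=0$;
\item[(4)] if $q(a,b)=q(c,d)$, then there is $x\in G$ with $q(a,b)=q(a,x)$ and $q(c,d)=q(c,x)$.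
\end{enumerate}
The model is the structure of a field,
\[
\mathcal Q(K)=\langle K^\times/K^{\times2},\,Q_K,\,q_K\rangle ,
\]
with distinguished element $-K^{\times 2}$, with $Q_K\subseteq{}_2\mathrm{Br}(K)$ the set of classes of quaternion algebras, and with $q_K(x,y)=(x,y)_K$. Here (3) records bilinearity, and (4) says that two presentations of the same quaternion algebra are linked through a common slot.

A morphism $\langle G,Q,q\rangle\to\langle G',Q',q'\rangle$ is a homomorphism $\varphi:G\to G'$ with $\varphi(-1)=-1$ together with a map $\theta:Q\to Q'$ such that $\theta(q(x,y))=q'(\varphi x,\varphi y)$. A field extension $L/K$ gives a morphism $\mathrm{Res}:\mathcal Q(K)\to\mathcal Q(L)$ by scalar extension. The direct product of two structures is formed componentwise: the group is $G_1\times G_2$, the set is $Q_1\times Q_2$, the distinguished element is $(-1,-1)$, and $q=(q_1,q_2)$. The projections are morphisms.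

\subsection{Realizability}

Let $\mathcal Q(K)=\mathcal Q\times\mathcal Q'$ be a decomposition, that is, an isomorphism of $\mathcal Q(K)$ with such a product. We say that an extension $L/K$ \emph{induces the projection} onto $\mathcal Q$, or that $\mathrm{Res}:\mathcal Q(K)\to\mathcal Q(L)$ \emph{coincides with the projection}, if there is an isomorphism $\mathcal Q\cong\mathcal Q(L)$ whose composite with the projection is $\mathrm{Res}$. Following Arason, Elman and Jacob, $\mathcal Q$ is called \emph{realizable} if for every field $K$ and every decomposition $\mathcal Q(K)=\mathcal Q\times\mathcal Q'$ there is a field $K\subseteq L\subseteq K(2)$ that induces the projection onto $\mathcal Q$.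

Free products are one source of decompositions whose projections are induced. If $G_K(2)$ is a free pro-$2$ product $A*B$, then $\mathcal Q(K)$ is the product of the structures of the fixed fields of $A$ and $B$, and both projections are restrictions (Remark~\ref{rem:free}). Realizability asks whether a decomposition that is visible only in the pairing still comes from subfields of $K(2)$. It is known that $\mathcal Q=\langle G,Q,q\rangle$ is realizable when it is
\begin{itemize}
\item \emph{non-basic}: $G\ne\{1,-1\}$ and there is $x\in G$ with $q(x,y)\ne0$ for all $y\in G\setminus\{1,-x\}$ and $q(-x,y)\neq0$ for all $y\in G\setminus\{1,x\}$;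
\item \emph{completely degenerate}: $Q=\{0\}$; or
\item \emph{euclidean}: $G=\{1,-1\}$ and $|Q|=2$.
\end{itemize}
The problem, taken from \cite{FFBG}, is whether every quaternionic structure is realizable. The answer is no.

\subsection{Results}

Call $a\in K^\times$ \emph{radical} if $(a,b)_K=0$ for all $b\in K^\times$. A radical nonsquare $a$ splits off a degenerate factor with group of order $2$: if $i\in K$ and $G_1$ is any complement of $\{1,a\}$ in $K^\times/K^{\times2}$, then
\begin{equation}\label{eq:dec}
\mathcal Q(K)=\mathcal Q_1\times\mathcal D_a,\qquad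
\mathcal Q_1=\langle G_1,Q_K,q_K|\rangle,\quad \mathcal D_a=\langle\{1,a\},\{0\},0\rangle ,
\end{equation}
with $-1=1$ in both factors (Proposition~\ref{prop:obstruction}(1)). The factor $\mathcal D_a$ is completely degenerate, hence realizable. The question is about the other factor.

\begin{thmA}
There are a field $K\ni i$ and a radical $a\in K\setminus K^2$ such that for every $c\in K^\times$ there is $b\in K^\times$ with $(c\sqrt a,b)_{K(\sqrt a)}\ne0$. Consequently, for every complement $G_1$ of $\{1,a\}$ in $K^\times/K^{\times2}$, the quaternionic structure $\mathcal Q_1=\langle G_1,Q_K,q_K|\rangle$ is not realizable.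
\end{thmA}

Let $\mathcal Q_\infty=\langle V,\mathbb F_2,\beta\rangle$, where $V$ is an $\mathbb F_2$-space of countably infinite dimension, $\beta$ is a nondegenerate alternating form on it, and $-1$ is the neutral element of $V$. We check in Section~\ref{sec:B} that this is a quaternionic structure and that it is unique up to isomorphism.

\begin{thmB}
$\mathcal Q_\infty$ is not realizable. More precisely, in every characteristic $\ne2$ there are a countable field $K\ni i$ with ${}_2\mathrm{Br}(K)=\{0,\alpha\}$, $\alpha\neq0$, and an element $a\in K\setminus K^2$ such that $\mathcal Q(K)\cong\mathcal Q_\infty\times\langle\{1,a\},\{0\},0\rangle$, but no extension $L/K$ induces the projection onto $\mathcal Q_\infty$. Moreover, $G_K(2)$ is not a nontrivial free pro-$2$ product.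
\end{thmB}

\begin{thmC}
For every field $F$ there are a field $K'\supseteq F$, an element $a\in K'\setminus K'^2$, and a field $K'\subseteq L'\subseteq K'(2)$ such that
\[
\mathcal Q(K')\cong\mathcal Q(F)\times\langle\{1,a\},\{0\},0\rangle ,\qquad \mathcal Q(L')\cong\mathcal Q(F),
\]
and $\mathrm{Res}:\mathcal Q(K')\to\mathcal Q(L')$ is the projection. There is a field $F$ with $\mathcal Q(F)\cong\mathcal Q_\infty$. Hence the decomposition $\mathcal Q_\infty\times\langle\{1,a\},\{0\},0\rangle$ occurs both over a field $K$ where the projection onto $\mathcal Q_\infty$ is not induced by any extension (Theorem~B) and over a field $K'$ where it is.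
\end{thmC}

So the obstruction is not visible in $\mathcal Q(K)$ alone.

\subsection{The idea}

Suppose $L$ induces the projection to $\mathcal Q_1$ in \eqref{eq:dec}. Then $a$ becomes a square in $L$, every element of $L$ is a square times an element of $K$, and no nonzero class of $Q_K$ dies in $L$. Apply the second property to $\sqrt a$: there is $c\in K^\times$ such that $c\sqrt a$ is a square in $L$, so all classes $(c\sqrt a,b)$ with $b\in K^\times$ die in $L$. These classes live over $K_1=K(\sqrt a)$, however, and injectivity is known only for classes from $K$. The key fact (Lemma~\ref{lem:descent}) is that, when $i\in K$ and $(a,b)_K=0$, the class $(\sqrt a,b)_{K_1}$ descends: it equals $(d,b)_{K_1}$ for some $d\in K^\times$. Therefore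
\[
(c\sqrt a,b)_{K_1}=0\qquad\text{for all } b\in K^\times .
\]
In other words, the map $b\mapsto(\sqrt a,b)_{K_1}$ must be \emph{represented} by a single element $c\in K^\times$. Theorem~A comes from a field in which no $c$ does this.

If $Q_K=\{0,\alpha\}$ and $\{1,a\}$ is the group of radical square classes, then $b\mapsto(\sqrt a,b)_{K_1}$ is a linear functional on $V=(K^\times/K^{\times2})/\{1,a\}$, and it has to lie in the image of the embedding $V\to\mathrm{Hom}(V,\mathbb F_2)$ given by the pairing. When $V$ has countably infinite dimension, $V$ is countable and $\mathrm{Hom}(V,\mathbb F_2)$ is not, so most functionals are not represented. The field of Theorem~B is built so that the functional attached to $\sqrt a$ is one of these.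

\section{Facts about Brauer groups and \texorpdfstring{$2$}{2}-extensions}

An extension $E'/E$ is \emph{regular} if it is separable and $E$ is algebraically closed in $E'$. Regular extensions compose and pass to unions of chains; purely transcendental extensions are regular. If $E'/E$ is regular, then $E^\times/E^{\times2}\to E'^\times/E'^{\times2}$ is injective. We use the following standard facts.

\begin{itemize}
\item[(F1)] (Witt for conics; Amitsur.) Let $A$ be a central simple $E$-algebra and $X$ its Severi--Brauer variety, which is the conic of $A$ if $A$ is quaternion. Then $E(X)/E$ is regular and $\ker(\mathrm{Br}\,E\to\mathrm{Br}\,E(X))=\langle[A]\rangle$. If $A$ is split, $E(X)/E$ is purely transcendental. If $a\in E\setminus E^2$, then $E(X)(\sqrt a)$ is the function field of $X$ over $E(\sqrt a)$.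

\item[(F2)] If $M(T)/M$ is purely transcendental, in any set $T$ of variables, then $\mathrm{Br}\,M\to\mathrm{Br}\,M(T)$ is injective. If $x\in M^\times\setminus M^{\times2}$, then $(x,t)_{M(t)}\ne0$. Indeed, if this class were zero, $t$ would be a norm from $M(t)(\sqrt x)$, so $th^2=f^2-xg^2$ with polynomials $f,g,h\in M[t]$, $h\ne0$. The left side has odd degree. The right side has even degree, because the leading terms of $f^2$ and $xg^2$ cannot cancel when $x$ is not a square.

\item[(F3)] If $a\in K^\times\setminus K^{\times2}$, every class in $\ker(\mathrm{Br}\,K\to\mathrm{Br}\,K(\sqrt a))$ is of the form $(a,x)_K$, and the kernel of $K^\times/K^{\times2}\to K(\sqrt a)^\times/K(\sqrt a)^{\times2}$ is $\{1,a\}$.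

\item[(F4)] Brauer groups commute with direct limits of fields.

\item[(F5)] $K(2)$ is \emph{quadratically closed}: each of its elements is a square. Conversely, if $K\subseteq N\subseteq K(2)$ and $N$ is quadratically closed, then $N=K(2)$, because a nontrivial pro-$2$ group has an open subgroup of index $2$. If $K\subseteq L\subseteq K(2)$, then $K(2)/L$ is a pro-$2$ Galois extension, so $L\subseteq K(2)\subseteq L(2)$, and the previous statement over $L$ gives $L(2)=K(2)$. If $M/K$ is any extension, then $K(2)\subseteq M(2)$ inside a separable closure of $M$.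

\item[(F6)] Put $H^n(\,\cdot\,)=H^n(\,\cdot\,,\mathbb F_2)$. Kummer theory gives $H^1(G_K(2))=K^\times/K^{\times2}$. Inflation $H^2(G_K(2))\to{}_2\mathrm{Br}(K)$ carries cup products to quaternion classes. It is injective by the inflation--restriction sequence, because $H^1$ of the absolute Galois group of $K(2)$ vanishes by (F5). All this is compatible with restriction to extension fields.

\item[(F7)] If $G=A*B$ is a free pro-$2$ product, restriction gives $H^n(G)\cong H^n(A)\oplus H^n(B)$ for $n\ge1$. A pro-$2$ group $B\neq 1$ has $H^1(B)\ne0$.
\end{itemize}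

\begin{remark}\label{rem:free}
Let $G_K(2)=A*B$, with fixed fields $L_A,L_B$. By (F5), (F6) and (F7), $K^\times/K^{\times2}$ maps isomorphically to the product of the square class groups of $L_A$ and $L_B$, with $-1\mapsto(-1,-1)$, and $Q_K\to Q_{L_A}\times Q_{L_B}$ is injective. The latter map is surjective as well: given $(x_A,y_A)_{L_A}$ and $(x_B,y_B)_{L_B}$, choose $x\in K^\times$ restricting to the square classes of $x_A,x_B$ and $y\in K^\times$ restricting to those of $y_A,y_B$. So $\mathcal Q(K)=\mathcal Q(L_A)\times\mathcal Q(L_B)$, and the projections are the restriction maps.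
\end{remark}

Two consequences of (F1) are the building blocks of the fields in Theorems~A and~B.

\begin{lemma}[Making $a$ pair trivially]\label{lem:split}
Let $a\in E\setminus E^2$ and $S\subseteq E^\times$. There is a regular extension $E_S/E$ such that $(a,b)_{E_S}=0$ for all $b\in S$ and $E_S(\sqrt a)$ is purely transcendental over $E(\sqrt a)$. If $E$ is countable, $E_S$ can be chosen countable.
\end{lemma}

\begin{proof}
Well-order $S=\{b_\lambda:\lambda<\kappa\}$. Put $N_0=E$, let $N_{\lambda+1}$ be the function field over $N_\lambda$ of the conic of $(a,b_\lambda)$, take unions at limits, and let $E_S=N_\kappa$. Each $N_\lambda/E$ is regular, so $\sqrt a\notin N_\lambda$. The algebra $(a,b_\lambda)$ is split over $N_\lambda(\sqrt a)$, so by (F1) we have $N_{\lambda+1}(\sqrt a)=N_\lambda(\sqrt a)(s_\lambda)$ with $s_\lambda$ transcendental. By transfinite induction $N_\lambda(\sqrt a)=E(\sqrt a)(s_\mu:\mu<\lambda)$ with algebraically independent $s_\mu$. Finally, $(a,b_\lambda)$ is zero over $N_{\lambda+1}$, hence over $E_S$. If $E$ is countable, then $S$ is countable, and $E_S(\sqrt a)$ is generated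 over $E(\sqrt a)$ by countably many elements.
\end{proof}

\begin{lemma}[Killing one class and keeping another]\label{lem:kill}
Let $E$ be a field, and let $M=E$, or $M=E(\sqrt a)$ with $a\in E\setminus E^2$. Let $\alpha,\gamma\in{}_2\mathrm{Br}(E)$ with $\alpha_M\notin\{0,\gamma_M\}$. Let $E'=E(X)$, where $X$ is the Severi--Brauer variety of a central simple algebra of class $\gamma$, and let $M'=E'$, respectively $M'=E'(\sqrt a)$. Then $E'/E$ is regular and finitely generated, $\gamma_{E'}=0$, and $\alpha_{M'}\neq0$.
\end{lemma}

\begin{proof}
By (F1), $E'/E$ is regular, $\gamma$ dies in $E'$, and $M'$ is the function field of $X$ over $M$. So the kernel of $\mathrm{Br}\,M\to\mathrm{Br}\,M'$ is $\langle\gamma_M\rangle=\{0,\gamma_M\}$, and it does not contain $\alpha_M$.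
\end{proof}

We write $E(\mathrm{SB}(\gamma))$ for such a field $E'$.

\section{The obstruction}\label{sec:obstruction}

\begin{lemma}[Descent]\label{lem:descent}
Let $i\in K$, $a\in K\setminus K^2$, $K_1=K(\sqrt a)$, and let $b\in K^\times$ with $(a,b)_K=0$. Then there is $d\in K^\times$ with $(\sqrt a,b)_{K_1}=(d,b)_{K_1}$.
\end{lemma}

\begin{proof}
If $b\in K_1^2$, both sides vanish for $d=1$. Let $b\notin K_1^2$. Since $(a,b)_K=0$, the element $a$ is a norm from $K(\sqrt b)$, say $a=u^2-bv^2$ with $u,v\in K$. If $u=0$, then $v\ne0$ and $b=-a/v^2=(i\sqrt a/v)^2\in K_1^2$, a contradiction. So $u\neq0$. The norm of $iu+\sqrt a+iv\sqrt b\in K_1(\sqrt b)$ to $K_1$ is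
\[
(iu+\sqrt a)^2-b(iv)^2=(a-u^2+bv^2)+2iu\sqrt a=2iu\sqrt a .
\]
Hence $(2iu\sqrt a,b)_{K_1}=0$, and $d=2iu$ has the required property.
\end{proof}

The factor $i$ makes the part of the norm in $K$ cancel. Without it, $u+\sqrt a+v\sqrt b$ has norm $(u^2-bv^2)+a+2u\sqrt a=2\sqrt a\,(u+\sqrt a)$, which only exchanges $\sqrt a$ for another element of $K_1$.

\begin{proposition}\label{prop:obstruction}
Let $i\in K$, let $a\in K\setminus K^2$ be radical, and put $K_1=K(\sqrt a)$.
\begin{enumerate}
\item[(1)] For every complement $G_1$ of $\{1,a\}$ in $K^\times/K^{\times2}$, the triples $\mathcal Q_1$ and $\mathcal D_a$ of \eqref{eq:dec} are quaternionic structures, and $\mathcal Q(K)=\mathcal Q_1\times\mathcal D_a$.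
\item[(2)] Let $L/K$ be an extension such that $\sqrt a\in L$, the map $K^\times\to L^\times/L^{\times2}$ is surjective, and $\mathrm{Res}:Q_K\to Q_L$ is injective. Then there is $c\in K^\times$ with $(c\sqrt a,b)_{K_1}=0$ for all $b\in K^\times$.
\item[(3)] If $\mathrm{Res}:\mathcal Q(K)\to\mathcal Q(L)$ coincides with the projection $\mathcal Q_1\times\mathcal D_a\to\mathcal Q_1$, then $L$ satisfies the hypotheses of \textup{(2)}.
\end{enumerate}
\end{proposition}

\begin{proof}
(1) Since $i\in K$, we have $-1=1$ in $K^\times/K^{\times2}$. Since $a$ is radical,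
\begin{equation}\label{eq:radical}
(xa^\varepsilon,ya^\delta)_K=(x,y)_K\qquad(x,y\in G_1,\ \varepsilon,\delta\in\{0,1\}).
\end{equation}
So $q_K$ maps $G_1\times G_1$ onto $Q_K$. Axioms (1)--(3) restrict to the subgroup $G_1$, which contains $-1=1$. In axiom (4), an element $x$ found in $K^\times/K^{\times2}$ may be replaced by its $G_1$-component, by \eqref{eq:radical}. In $\mathcal D_a$ all values of $q$ are $0$ and the axioms are trivial. By \eqref{eq:radical} again, multiplication $G_1\times\{1,a\}\to K^\times/K^{\times2}$ and the identification $Q_K\times\{0\}=Q_K$ form an isomorphism $\mathcal Q_1\times\mathcal D_a\cong\mathcal Q(K)$.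

(2) We regard $K_1$ as a subfield of $L$. Write $\sqrt a=c\ell^2$ with $c\in K^\times$, $\ell\in L^\times$, so that $c\sqrt a=(c\ell)^2$. Let $b\in K^\times$. As $a$ is radical, $(a,b)_K=0$, and Lemma~\ref{lem:descent} gives $d\in K^\times$ with $(\sqrt a,b)_{K_1}=(d,b)_{K_1}$. Hence $(c\sqrt a,b)_{K_1}=(cd,b)_{K_1}$, and over $L$ this becomes
\[
(cd,b)_L=(c\sqrt a,b)_L=0 .
\]
Now the class on the left comes from $Q_K$, so $(cd,b)_K=0$ by injectivity, and therefore $(c\sqrt a,b)_{K_1}=(cd,b)_{K_1}=0$.

(3) The projection sends $a$ to $1$, so $a\in L^{\times2}$. It is surjective on groups, and on quaternion classes it is the bijection $Q_K\times\{0\}\to Q_K$.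
\end{proof}

So $\mathcal Q_1$ fails to be realizable as soon as no $c\in K^\times$ satisfies the conclusion of (2); the projection onto $\mathcal Q_1$ is then not induced by any extension of $K$, inside $K(2)$ or not. Say that $b\in K^\times$ \emph{excludes} $c\in K^\times$ if $(c\sqrt a,b)_{K_1}\ne0$. We must arrange that every $c$ is excluded by some $b$, while $a$ is radical. The next example shows, by hand, how these two demands interact.

\begin{example}\label{ex:one}
Let $i\in k$, $N=k(t,u,v)$ and $a=u^2-tv^2$. This $N$ is the function field over $k(a,t)$ of the conic of $(a,t)$. Clearly $(a,t)_N=0$. Moreover $a\notin N^2$: a square root would be $\pm(u+g)$ with $g\in k(t,v)$, and comparing coefficients of powers of $u$ gives $g=0$ and $g^2=-tv^2$, a contradiction. In $N_1=N(\sqrt a)$ put $p=(u-\sqrt a)/v$. As $(u-\sqrt a)(u+\sqrt a)=tv^2$, we have $(u+\sqrt a)/v=t/p$ and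
\[
u=\frac{v(t+p^2)}{2p},\qquad \sqrt a=\frac{v(t-p^2)}{2p},
\]
so $N_1=k(t,p,v)$ is purely transcendental over $k$. Modulo squares, $\sqrt a$ is $2pv(p^2-t)$, because $-1$ is a square. Here $p^2-t$ is the norm of $p+\sqrt t$, so
\[
(\sqrt a,t)_{N_1}=(2pv,t)_{N_1}\neq0
\]
by (F2), since $2pv$ is a variable over $k(t,p)$ and $t$ is not a square there. Thus $t$ excludes $c=1$. On the other hand, $2iu$ is $ipv(t+p^2)$ modulo squares, and $t+p^2$ is the norm of $p+i\sqrt t$. As $2/i=-2i=(1-i)^2$, we get $(2iu,t)_{N_1}=(ipv,t)_{N_1}=(2pv,t)_{N_1}=(\sqrt a,t)_{N_1}$, as Lemma~\ref{lem:descent} predicts. So $t$ does not exclude $c=2iu$.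
\end{example}

A fresh variable $t$ thus excludes elements $c$ chosen before $t$, but making $a$ pair trivially with $t$ creates new elements that $t$ does not exclude. These are excluded by a further variable, chosen after them, and so on. The general form of the first half is as follows.

\begin{lemma}[A fresh variable]\label{lem:fresh}
Let $i\in E$, $a\in E\setminus E^2$, $M=E(\sqrt a)$, $c\in E^\times$, and let $t$ be a variable over $M$. Then $(c\sqrt a,t)\ne0$ in $\mathrm{Br}\,M(t)$, and it stays nonzero over every purely transcendental extension of $M(t)$.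
\end{lemma}

\begin{proof}
The norm of $c\sqrt a$ to $E$ is $-c^2a=(ic)^2a\notin E^2$, so $c\sqrt a\notin M^2$. Now apply (F2).
\end{proof}

\section{Proof of Theorem A}\label{sec:A}

We alternate between adjoining a fresh variable and making $a$ pair trivially with everything constructed before; Lemma~\ref{lem:split} ensures that the second operation does not destroy what the first achieved.

\emph{One step.} Let $E$ be a field with $i\in E$, and let $a\in E\setminus E^2$. Let $t$ be a variable over $E$. Then $a\notin E(t)^2$, and we let $E^*=E(t)_S$ be the extension of $E(t)$ from Lemma~\ref{lem:split} for $S=E^\times\subseteq E(t)^\times$. The field $E^*(\sqrt a)$ is purely transcendental over $E(\sqrt a)(t)$, and hence also over $E(\sqrt a)$. Therefore: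
\begin{enumerate}
\item[(i)] $a\notin(E^*)^2$, since $E^*/E$ is regular;
\item[(ii)] $(a,b)_{E^*}=0$ for all $b\in E^\times$;
\item[(iii)] $\mathrm{Br}\,E(\sqrt a)\to\mathrm{Br}\,E^*(\sqrt a)$ is injective, by (F2);
\item[(iv)] $(c\sqrt a,t)\ne0$ over $E^*(\sqrt a)$ for all $c\in E^\times$, by Lemma~\ref{lem:fresh}.
\end{enumerate}

\emph{Iteration.} Let $k$ be any field containing $i$. Put $K_0=k(a)$ with an indeterminate $a$, let $K_{n+1}=K_n^*$, with variable $t_n$ in this step, and let $K=\bigcup_nK_n$. By (i), $a\notin K^2$. Any $b\in K^\times$ lies in some $K_n$, so $(a,b)_{K_{n+1}}=0$ by (ii); thus $a$ is radical. Let $c\in K^\times$, say $c\in K_n$. By (iv) the class $(c\sqrt a,t_n)$ is nonzero over $K_{n+1}(\sqrt a)$. By (iii) it is nonzero over $K_m(\sqrt a)$ for all $m>n$, and by (F4) it is nonzero over $K(\sqrt a)$. So $b=t_n$ satisfies the first assertion of Theorem~A.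

\emph{Conclusion.} By Proposition~\ref{prop:obstruction}(1), $\mathcal Q(K)=\mathcal Q_1\times\mathcal D_a$. If $\mathcal Q_1$ were realizable, some $L$ would induce the projection to $\mathcal Q_1$, and Proposition~\ref{prop:obstruction}(2),(3) would give $c\in K^\times$ with $(c\sqrt a,b)_{K(\sqrt a)}=0$ for all $b\in K^\times$. There is no such $c$. \qed

\section{Proof of Theorem B}\label{sec:B}

The proof of Theorem~A does not control the size of $Q_K$. Now we force all classes to collapse to $0$ or one fixed class $\alpha$, while keeping, for each $c$, some class $(c\sqrt a,t)$ nonzero; these classes will have to become equal to $\alpha$.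

\subsection{The structure \texorpdfstring{$\mathcal Q_\infty$}{Q-infinity}}

Write $V$ additively. The map $\beta$ is surjective because it is not zero. Axioms (1) and (2) hold because an alternating form in characteristic $2$ is symmetric and $\beta(x,x)=0$; axiom (3) is linearity. For axiom (4), let $\beta(x,y)=\beta(x',y')$; we need $z$ with $\beta(x,z)=\beta(x,y)$ and $\beta(x',z)=\beta(x',y')$. If $x=0$ or $x'=0$, all values prescribed are $0$ and $z=0$ will do. If $x=x'$, take $z=y$. Otherwise $x,x'$ are linearly independent, hence so are the functionals $\beta(x,\cdot)$, $\beta(x',\cdot)$, and $z$ exists. So $\mathcal Q_\infty$ is a quaternionic structure.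

The pair $(V,\beta)$ is unique up to isometry. Enumerate $V$ and enlarge finite nondegenerate subspaces $W$ step by step. We have $V=W\perp W^\perp$ with $W^\perp$ nondegenerate. If $v$ is the next vector outside $W$, its component $v'\in W^\perp$ is nonzero; choose $w'\in W^\perp$ with $\beta(v',w')=1$ and replace $W$ by $W\perp\langle v',w'\rangle\ni v$. In the limit this produces a symplectic basis of $V$.

\subsection{Four moves}

The element $a$ stays the same in all extensions considered. Call $(E,\alpha)$ \emph{admissible} if $E$ is countable, $i,a\in E$, $a\notin E^2$, $\alpha\in{}_2\mathrm{Br}(E)$, and $\alpha_{E(\sqrt a)}\ne0$. An \emph{admissible extension} of $(E,\alpha)$ is a countable regular extension $E'/E$ with $\alpha_{E'(\sqrt a)}\neq0$; then $(E',\alpha_{E'})$ is admissible. Admissible extensions compose and, by (F4), pass to unions of countable chains. It is $\alpha$ over $E(\sqrt a)$, not only over $E$, that must survive, because the obstruction lives there.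

\begin{lemma}\label{lem:moves}
Let $(E,\alpha)$ be admissible and $M=E(\sqrt a)$. There are admissible extensions $E'$ as follows.
\begin{enumerate}
\item[(S0)] Given $b\in E^\times$: $(a,b)_{E'}=0$.
\item[(S1)] Given $\eta\in{}_2\mathrm{Br}(E)$ with $\eta_M\neq\alpha_M$: $\eta_{E'}=0$.
\item[(S2)] Given $b\in E^\times\setminus(E^2\cup aE^2)$: $(b,t)_{E'}=\alpha_{E'}$ for some $t\in E'^\times$.
\item[(S3)] Given $c\in E^\times$: $(c\sqrt a,t)_{E'(\sqrt a)}=\alpha_{E'(\sqrt a)}$ for some $t\in E'^\times$.
\end{enumerate}
\end{lemma}

\begin{proof}
(S0) Take $E'=E_{\{b\}}$ from Lemma~\ref{lem:split}. As $E'(\sqrt a)/M$ is purely transcendental, $\alpha$ survives.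

(S1) Take $E'=E(\mathrm{SB}(\eta))$ and apply Lemma~\ref{lem:kill} with $\gamma=\eta$.

(S2) Over $E(t)$ put $\gamma=(b,t)+\alpha$, and let $E'=E(t)(\mathrm{SB}(\gamma))$. Then $\gamma_{E'}=0$, that is, $(b,t)_{E'}=\alpha_{E'}$. To apply Lemma~\ref{lem:kill} over $E(t)$ and $M(t)$, we check $\alpha\notin\{0,\gamma\}$ over $M(t)$. First, $\alpha_{M(t)}\ne0$ by (F2). Next, $b\notin M^2$ by (F3), so $\gamma-\alpha=(b,t)\neq0$ over $M(t)$, again by (F2).

(S3) We want to kill $(c\sqrt a,t)+\alpha$. This class is defined over an extension of $M$, while the extension must be made over $E$. Descent solves this. Let $N=E(t)_{\{t\}}$ be the countable extension of $E(t)$ from Lemma~\ref{lem:split}, so $(a,t)_N=0$ and $N(\sqrt a)$ is purely transcendental over $M(t)$. By Lemma~\ref{lem:descent} there is $d\in N^\times$ with $(\sqrt a,t)=(d,t)$ over $N(\sqrt a)$. Put $\gamma=(cd,t)_N+\alpha_N$ and $E'=N(\mathrm{SB}(\gamma))$. Over $N(\sqrt a)$ we have $\gamma=(c\sqrt a,t)+\alpha$. There $\alpha\ne0$ by (F2), and $\gamma-\alpha=(c\sqrt a,t)\neq0$ by Lemma~\ref{lem:fresh}. So Lemma~\ref{lem:kill} applies over $N$ and $N(\sqrt a)$: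 $E'$ is admissible, and $\gamma_{E'}=0$ gives $(c\sqrt a,t)=\alpha$ over $E'(\sqrt a)$.
\end{proof}

\subsection{The tower}

Let $k$ be a countable field of the given characteristic with $i\in k$. Put $K_0=k(a,e,f)$ with indeterminates $a,e,f$, and $\alpha=(e,f)$. By (F2), $\alpha\ne0$ over $K_0(\sqrt a)=k(\sqrt a)(e,f)$, so $(K_0,\alpha)$ is admissible.

Given $K_n$, consider all tasks (S0) for $b\in K_n^\times$, (S1) for $\eta\in{}_2\mathrm{Br}(K_n)$, (S2) for $b\in K_n^\times\setminus(K_n^2\cup aK_n^2)$, and (S3) for $c\in K_n^\times$. There are countably many, since the Brauer group of a countable field is countable. Perform them one after another, each over the field $E$ reached so far. A task (S1) is skipped if at its turn $\eta=\alpha$ over $E(\sqrt a)$. The condition in (S2) persists: $E/K_n$ is regular, so if neither $b$ nor $ab$ is a square in $K_n$, neither is one in $E$. Let $K_{n+1}$ be the union of the fields reached and $K=\bigcup_nK_n$. Then $K$ is countable and has the following properties.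

\begin{enumerate}
\item[(a)] $K/K_0$ is regular, $a\notin K^2$, and $\alpha_{K(\sqrt a)}\neq0$; in particular $\alpha_K\ne0$. By (S0), $a$ is radical.
\item[(b)] ${}_2\mathrm{Br}(K)=\{0,\alpha\}$. By (F4) every class in ${}_2\mathrm{Br}(K)$ comes from some $\eta\in{}_2\mathrm{Br}(K_n)$. If the task of $\eta$ was performed, $\eta_K=0$. If it was skipped, $\eta=\alpha$ over $K(\sqrt a)$, so $\eta_K-\alpha_K=(a,x)_K$ for some $x$ by (F3), and this is $0$ because $a$ is radical.
\item[(c)] If $b\in K^\times\setminus(K^2\cup aK^2)$, then $(b,t)_K=\alpha\neq0$ for some $t\in K^\times$, by (S2). So the radical square classes are exactly $\{1,a\}$. Since $\alpha=(e,f)_K$, we have $Q_K=\{0,\alpha\}$.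
\item[(d)] For every $c\in K^\times$ there is $t\in K^\times$ with $(c\sqrt a,t)_{K(\sqrt a)}=\alpha_{K(\sqrt a)}\ne0$, by (S3).
\end{enumerate}

By (c), the quaternion pairing on $V=(K^\times/K^{\times2})/\{1,a\}$ with values in $\{0,\alpha\}\cong\mathbb F_2$ is nondegenerate. It is alternating, since $(b,b)_K=(b,-1)_K=0$. The space $V$ is countable. It is infinite, because $K_0^\times/K_0^{\times2}$ is infinite (the polynomial ring $k[a,e,f]$ has infinitely many nonassociate irreducible elements) and injects into $K^\times/K^{\times2}$ by regularity. A complement $G_1$ of $\{1,a\}$ is isometric to $V$, so Proposition~\ref{prop:obstruction}(1) gives $\mathcal Q(K)=\mathcal Q_1\times\mathcal D_a$ with $\mathcal Q_1\cong\mathcal Q_\infty$. If an extension $L/K$ induced the projection to $\mathcal Q_1$, Proposition~\ref{prop:obstruction}(2),(3) would contradict (d). In particular $\mathcal Q_\infty$ is not realizable.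

\subsection{Free indecomposability}

Let $G=G_K(2)$. By (F6), $H^2(G)$ embeds in ${}_2\mathrm{Br}(K)=\{0,\alpha\}$, and $\alpha=(e,f)_K$ lies in the image, so $H^2(G)\cong\mathbb F_2$. Suppose $G=A*B$ with $A,B\ne1$. By (F7), one of $H^2(A)$, $H^2(B)$ vanishes; by symmetry let $H^2(B)=0$.

Let $\chi\in H^1(G)$ with $\chi|_A=0$. For every $\psi\in H^1(G)$ the class $\chi\cup\psi$ restricts to $0$ on $A$, and on $B$ because $H^2(B)=0$; so $\chi\cup\psi=0$ by (F7). Thus $\chi$ corresponds to a radical square class, and $\chi\in\{1,a\}$ by (c). On the other hand, $\ker(H^1(G)\to H^1(A))\cong H^1(B)\ne0$. So this kernel is exactly $\{1,a\}$.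

Let $L\subseteq K(2)$ be the fixed field of $A$. By (F5), $L(2)=K(2)$ and $G_L(2)=A$. Since $a$ restricts to the trivial class, $\sqrt a\in L$. Since $H^1(G)\to H^1(A)$ is surjective, so is $K^\times\to L^\times/L^{\times2}$. Since $H^2(B)=0$, the map $H^2(G)\to H^2(A)$ is injective, and by (F6) so is $Q_K\to Q_L$. Hence Proposition~\ref{prop:obstruction}(2) applies to $L$ and contradicts (d). This proves Theorem~B. \qed

\begin{remark}[The role of infinitude]
Let $i\in K$, let $a\in K\setminus K^2$ be radical, put $K_1=K(\sqrt a)$, let $Q_K=\{0,\alpha\}$ with $\alpha\ne0$, and let $V$ be $K^\times/K^{\times2}$ modulo the group of all radical square classes. By (F3) and radicality of $a$, $\alpha_{K_1}\ne0$; by Lemma~\ref{lem:descent}, $b\mapsto(\sqrt a,b)_{K_1}$ takes values in $\{0,\alpha_{K_1}\}$. Suppose that this map vanishes on the radical classes, so that it is a functional on $V$. This holds, for example, if $a$ is the only nontrivial radical class, since $a$ is a square in $K_1$. If $V$ is finite, every functional on $V$ has the form $b\mapsto(c,b)$, and then $(c\sqrt a,b)_{K_1}=0$ for all $b$: the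 obstruction of Proposition~\ref{prop:obstruction}(2) vanishes. We make no claim about the realizability of finite structures.
\end{remark}

\section{Proof of Theorem C}\label{sec:C}

\subsection{A field \texorpdfstring{$F$}{F} with \texorpdfstring{$\mathcal Q(F)\cong\mathcal Q_\infty$}{Q(F) isomorphic to Q-infinity}}

This is the tower of Section~\ref{sec:B} without the element $a$. Consider countable fields $E\ni i$ with a class $\alpha\in{}_2\mathrm{Br}(E)$, $\alpha\ne0$, starting from $F_0=k(e,f)$ with $k\ni i$ countable and $\alpha=(e,f)$, which is nonzero by (F2). There are two moves, both covered by Lemma~\ref{lem:kill} with $M$ equal to the base field. For $\eta\in{}_2\mathrm{Br}(E)$ with $\eta\neq\alpha$, pass to $E(\mathrm{SB}(\eta))$, which kills $\eta$. For $b\in E^\times\setminus E^2$, pass to $E(t)(\mathrm{SB}(\gamma))$ with $\gamma=(b,t)+\alpha$. Here $\alpha_{E(t)}\ne0$ and $\gamma-\alpha=(b,t)\ne0$ by (F2), so $\alpha$ survives, and $(b,t)=\alpha$ afterward. Given $F_n$, perform these moves one after another for all $\eta\in{}_2\mathrm{Br}(F_n)$, skipping $\eta$ if it equals $\alpha$ at its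 turn, and for all $b\in F_n^\times\setminus F_n^2$, which remain nonsquares by regularity. Let $F_{n+1}$ be the union and $F=\bigcup_nF_n$. Then ${}_2\mathrm{Br}(F)=\{0,\alpha\}$ with $\alpha=(e,f)_F\ne0$, and every nonsquare $b$ satisfies $(b,t)_F=\alpha$ for some $t$. So the pairing on $F^\times/F^{\times2}$ is nondegenerate, and it is alternating because $i\in F$. The group is countable, and it is infinite because it contains $F_0^\times/F_0^{\times2}$. Hence $\mathcal Q(F)\cong\mathcal Q_\infty$.

\subsection{Extensions that do not change the pro-\texorpdfstring{$2$}{2} Galois group}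

From now on $F$ is an arbitrary field. Call $M/F$ \emph{good} if $M\cap F(2)=F$ and $M(2)=M\cdot F(2)$. Equivalently, restriction $G_M(2)\to G_F(2)$ is an isomorphism: the first condition is surjectivity and the second is injectivity.

\begin{lemma}\label{lem:good}
\begin{enumerate}
\item[(1)] If $M/F$ is good, $\mathrm{Res}:\mathcal Q(F)\to\mathcal Q(M)$ is an isomorphism.
\item[(2)] If $M/F$ and $M^+/M$ are good, so is $M^+/F$.
\item[(3)] The union $M$ of a chain of good extensions $M_\lambda/F$ is good.
\item[(4)] For every field $M$, the extension $M^\sharp=\bigcup_nM((s^{1/2^n}))$ of $M$ is good.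
\end{enumerate}
\end{lemma}

\begin{proof}
(1) By (F6), $F^\times/F^{\times2}\to M^\times/M^{\times2}$ is an isomorphism. Hence $Q_F\to Q_M$ is surjective. Quaternion classes over $F$ come from $H^2(G_F(2))\cong H^2(G_M(2))$, which embeds in ${}_2\mathrm{Br}(M)$. So $Q_F\to Q_M$ is injective.

(2) The composite of the restriction isomorphisms $G_{M^+}(2)\to G_M(2)\to G_F(2)$ is restriction.

(3) Clearly $M\cap F(2)=F$. The field $M\cdot F(2)=\bigcup_\lambda M_\lambda F(2)=\bigcup_\lambda M_\lambda(2)$ is a union of a chain of quadratically closed fields, hence quadratically closed. It lies between $M$ and $M(2)$, so it equals $M(2)$ by (F5).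

(4) $M^\sharp$ has a valuation, trivial on $M$, with residue field $M$. If $y\in M^\sharp$ is algebraic over $M$, the valuation is trivial on $M(y)$. So $y$ has a residue $y_0\in M$, and $y-y_0\in M(y)$ lies in the maximal ideal, hence $y=y_0$. Thus $M$ is algebraically closed in $M^\sharp$, and $M^\sharp\cap M(2)=M$.

Every element of $M^{\sharp\times}$ has the form $m\,s^{j/2^n}(1+\varepsilon)$ with $m\in M^\times$ and $\varepsilon$ in the maximal ideal. Here $s^{j/2^n}$ is the square of $s^{j/2^{n+1}}$, and $1+\varepsilon$ is a square by Hensel's lemma in $M((s^{1/2^l}))$ for a suitable $l$. So $M^{\sharp\times}=M^\times M^{\sharp\times2}$. If $M_1/M$ is a finite subextension of $M(2)$, then $M_1\cdot M((s^{1/2^n}))=M_1((s^{1/2^n}))$, so $M_1M^\sharp=M_1^\sharp$ and every nonzero element of it is a square times an element of $M_1^\times$. An element of $M^\sharp\cdot M(2)$ lies in some $M_1M^\sharp$, and elements of $M_1$ are squares in $M(2)$. Hence $M^\sharp\cdot M(2)$ is quadratically closed. It lies between $M^\sharp$ and $M^\sharp(2)$, so it equals $M^\sharp(2)$ by (F5).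
\end{proof}

\subsection{The field \texorpdfstring{$K'$}{K'}}

The plan is to build $K'$ inside a good extension $M'$ of $F$ with $a\in M'^2$. Then $M'$ will control both the square classes and the quaternion classes of $K'$. Consider pairs $(K,M)$ of fields $F\subseteq K\subseteq M$ with $M/F$ good and an element $a\in K$ with $a\in M^2\setminus K^2$. Start with
\[
K_0=F(x)\ \subset\ M_0=\bigcup_nF((x^{1/2^n})),\qquad a=1+x ;
\]
$M_0/F$ is good by Lemma~\ref{lem:good}(4), $1+x$ is a square in $F((x))$, and it is not a square in $F(x)$. Two operations are used.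

\emph{(i) Making $(a,b)$ split.} For $b\in K^\times$ let $C$ be the conic of $(a,b)_K$. It is split over $M$ because $a\in M^2$. So $K(C)\subseteq M(C)\cong M(s)\subseteq M^\sharp$, and we replace $(K,M)$ by $(K(C),M^\sharp)$. By regularity $a\notin K(C)^2$, and $M^\sharp/F$ is good by Lemma~\ref{lem:good}(2),(4). Now $(a,b)_{K(C)}=0$.

\emph{(ii) Removing superfluous square classes.} By Zorn's lemma there is a field $\tilde K$ maximal among the fields with $K\subseteq\tilde K\subseteq M$ and $\sqrt a\notin\tilde K$. Replace $(K,M)$ by $(\tilde K,M)$. Then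
\begin{equation}\label{eq:squares}
\tilde K\cap M^2=\tilde K^2\cup a\tilde K^2 .
\end{equation}
Indeed, if $y\in\tilde K\cap M^2$ is not a square in $\tilde K$, then $\tilde K\subsetneq\tilde K(\sqrt y)\subseteq M$, so $\sqrt a\in\tilde K(\sqrt y)$ by maximality. Hence $\tilde K(\sqrt a)=\tilde K(\sqrt y)$, and $y\in a\tilde K^2$ by (F3). The other inclusion holds since $a\in M^2$.

To pass from $(K_n,M_n)$ to $(K_{n+1},M_{n+1})$, perform (i) transfinitely for all $b\in K_n^\times$, taking unions of both fields at limits (Lemma~\ref{lem:good}(3) applies), and then perform (ii) once. Let $K'=\bigcup_nK_n$ and $M'=\bigcup_nM_n$. Then $M'/F$ is good, $a\in M'^2$, $a\notin K'^2$, and $a$ is radical in $K'$. Moreover,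
\begin{equation}\label{eq:squares2}
K'\cap M'^2=K'^2\cup aK'^2 :
\end{equation}
if $y\in K_n$ and $\sqrt y\in M_m$, where we may take $m\ge\max(n,1)$, then \eqref{eq:squares} for the pair $(K_m,M_m)$ gives $y\in K_m^2\cup aK_m^2$.

Consider $F^\times/F^{\times2}\to K'^\times/K'^{\times2}\to M'^\times/M'^{\times2}$. The composite is an isomorphism because $M'/F$ is good, and the second map has kernel $\{1,a\}$ by \eqref{eq:squares2}. Hence
\[
K'^\times/K'^{\times2}=F^\times/F^{\times2}\times\{1,a\} .
\]
Since $a$ is radical, every class in $Q_{K'}$ is of the form $(x,y)_{K'}$ with $x,y\in F^\times$, so $Q_F\to Q_{K'}$ is surjective. It is injective because $Q_F\to Q_{M'}$ is, by Lemma~\ref{lem:good}(1). As $-1\in F$, the distinguished element is $(-1,1)$, and we obtain $\mathcal Q(K')\cong\mathcal Q(F)\times\langle\{1,a\},\{0\},0\rangle$.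

\subsection{The field \texorpdfstring{$L'$}{L'}}

The field $M'$ induces the desired projection, but nothing in the construction ensures that it lies in $K'(2)$. We therefore intersect. Inside a separable closure of $M'$ put $L'=M'\cap K'(2)$. Then $\sqrt a\in L'$, and $L'(2)=K'(2)$ by (F5). Consider the restriction maps
\[
G_{M'}(2)\longrightarrow G_{L'}(2)\longrightarrow G_F(2).
\]
The first is defined since $K'(2)\subseteq M'(2)$, and it is surjective since $K'(2)\cap M'=L'$. The composite is an isomorphism since $M'/F$ is good. So the first map is also injective, hence an isomorphism, and then so is the second. Thus $L'/F$ is good, and $\mathcal Q(F)\to\mathcal Q(L')$ is an isomorphism by Lemma~\ref{lem:good}(1). The map $\mathrm{Res}:\mathcal Q(K')\to\mathcal Q(L')$ is this isomorphism on the factor $\mathcal Q(F)$ and sends $a$ to $1$, so it coincides with the projection.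

Taking for $F$ a field with $\mathcal Q(F)\cong\mathcal Q_\infty$ gives the last assertion of Theorem~C. \qed

\begin{thebibliography}{1}
\bibitem{FFBG} \emph{On Fields With Finite Brauer Groups}, \texttt{http://msp.org/pjm/1997/177-1/pjm-v177-n1-p03-s.pdf}.
\end{thebibliography}

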